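# Row norms, column norms and ergodicity: a nonreflexive $L$-embedded subspace of $L^1$ whose dual has no nontrivial $M$-ideals

Throughout, $\mathbb K\in\{\mathbb R,\mathbb C\}$ is the scalar field and $B_Y$ is the closed unit ball of $Y$.

## 1. The guess "no", tested on $\ell^1$, $L^1$, $L^1(X;\ell^2)$ and $\ell^1\oplus_2\mathbb K$

Here is the question, taken from http://page.mi.fu-berlin.de/werner99/mbuch/buch4.pdf. Does there exist a nonreflexive $L$-embedded subspace $Y$ of an $L^1$-space such that $Y^*$ has no nontrivial $M$-ideals? In plain words: $Y$ sits in some $L^1(\mu)$, and in its bidual it splits off with additive norms, as $L^1$ does. Must $Y^*$ then also split in the way $L^\infty$ splits into $1_EL^\infty$ and $1_{E^c}L^\infty$?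

The first guess is that such a $Y$ does not exist. A space that resembles $L^1$ this closely should have a dual that resembles $L^\infty$, and $L^\infty$ is full of $M$-ideals. We fix the words and then test this guess.

**Definition ($L$-projection, $L$-summand).** An $L$-projection on a Banach space $X$ is a linear projection $P$ with $\|x\|=\|Px\|+\|x-Px\|$ for all $x\in X$. A closed subspace $J$ is an $L$-summand if it is the range of an $L$-projection. If $P$ is an $L$-projection, so is $I-P$, and
$$\|\xi\pm\eta\|=\|\xi\|+\|\eta\|\qquad(\xi\in\operatorname{ran}P,\ \eta\in\ker P).\tag{1}$$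

*Example.* On $L^1(\mu)$, the map $f\mapsto 1_Ef$ is an $L$-projection for every measurable $E$.

**Definition ($M$-ideal).** A closed subspace $J\subseteq X$ is an $M$-ideal if its annihilator $J^\perp\subseteq X^*$ is an $L$-summand in $X^*$. It is nontrivial if $J\ne\{0\}$ and $J\neq X$.

We need this for $X=Y^*$. Then $J^\perp$ lives in $Y^{**}$, and by Hahn–Banach $J=\{\varphi\in Y^*:\xi(\varphi)=0\text{ for all }\xi\in J^\perp\}$. In particular $J=Y^*$ if and only if $J^\perp=\{0\}$.

**Definition ($L$-embedded).** $Y$ is $L$-embedded if $Y$, identified with its canonical image in $Y^{**}$, is an $L$-summand in $Y^{**}$. By an $L^1$-space we mean $L^1(\mu)$ for some measure $\mu$.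

**Fact 1.** If $P$ is an $L$-projection on $Y$ with $0\ne P\ne I$, then $P^*Y^*$ is a nontrivial $M$-ideal in $Y^*$.

*Proof.* The map $f\mapsto(Pf,(I-P)f)$ is an isometry $Y\to Y\oplus_1Y$. Hence its bidual $\xi\mapsto(P^{**}\xi,(I-P)^{**}\xi)$ is an isometry $Y^{**}\to Y^{**}\oplus_1Y^{**}$, so $P^{**}$ and $(I-P)^{**}$ are $L$-projections. The subspace $P^*Y^*$ is closed, being the range of a bounded projection, and its annihilator is $\ker P^{**}=\operatorname{ran}(I-P)^{**}$, an $L$-summand. Since $P^*\neq0$ and $P^*\neq I$, it is nontrivial. $\square$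

*Test 1: $L^1[0,1]$ and $L^1(X;\ell^2)$.* In both spaces, multiplication by $1_E$ with $E$ and its complement of positive measure is an $L$-projection. By Fact 1 the duals have nontrivial $M$-ideals. The guess survives.

*Test 2: $\ell^1$.* Fact 1 applies again, but there is a second kind of $M$-ideal in $\ell^\infty$, and it will matter. For $\xi\in(\ell^\infty)^*=(\ell^1)^{**}$ put $a_n=\xi(e_n)$. Then $a=(a_n)\in\ell^1$, and $\xi-a$ vanishes on $c_0$. We check $\|\xi\|=\|a\|+\|\xi-a\|$. Given $\varepsilon>0$, take $\varphi\in B_{\ell^\infty}$ with $\operatorname{Re}(\xi-a)(\varphi)\ge\|\xi-a\|-\varepsilon$ and $N$ with $\sum_{n>N}|a_n|<\varepsilon$. Let $\psi_n$ be a scalar of modulus one with $a_n\psi_n=|a_n|$ for $n\le N$, and $\psi_n=\varphi_n$ for $n>N$. Then $\|\psi\|\le1$ and $(\xi-a)(\psi)=(\xi-a)(\varphi)$, because $\psi-\varphi\in c_0$. So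
$$\|\xi\|\ge\operatorname{Re}\xi(\psi)\ge(\|a\|-2\varepsilon)+(\|\xi-a\|-\varepsilon).$$
Hence $\xi\mapsto a$ is an $L$-projection of $(\ell^1)^{**}$ onto $\ell^1$ with kernel $c_0^\perp$. So $\ell^1$ is $L$-embedded, and $c_0$ is an $M$-ideal of $\ell^\infty$. The $L$-projection $Q$ onto $c_0^\perp$ satisfies $Q|_{\ell^1}=0$, so it is not the bidual of any operator on $\ell^1$. It lives entirely at infinity.

*Test 3: gluing by a $2$-sum.* To get rid of $M$-ideals one may try a norm that is not additive, for example $Y=\ell^1\oplus_2\mathbb K$. This does kill them. We claim that for any Banach space $W$, the only $L$-projections on $W\oplus_2\mathbb K$ are $0$ and $I$. Let $Q$ be an $L$-projection, $e=(0,1)$, $Qe=(u,t)$. Then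
$$1=\|Qe\|+\|(I-Q)e\|=(\|u\|^2+|t|^2)^{1/2}+(\|u\|^2+|1-t|^2)^{1/2}\ge|t|+|1-t|\ge1,$$
so $u=0$, and $Qe=te$ with $t\in\{0,1\}$ since $Q^2=Q$. Replacing $Q$ by $I-Q$ if needed, let $e\in\operatorname{ran}Q$ and let $(w,\tau)\in\ker Q$. By (1), $\|(w,\tau)+\lambda e\|=\|(w,\tau)\|+|\lambda|$ for all scalars $\lambda$. With $\lambda=-\tau$ this says $\|w\|=(\|w\|^2+|\tau|^2)^{1/2}+|\tau|$, so $\tau=0$. With $\lambda=1$ it then says $(\|w\|^2+1)^{1/2}=\|w\|+1$, so $w=0$. Thus $\ker Q=0$, which proves the claim.

Since $Y^{**}=(\ell^1)^{**}\oplus_2\mathbb K$, the dual $Y^*$ has no nontrivial $M$-ideals. But $Y$ is nonreflexive, so an $L$-projection of $Y^{**}$ onto $Y$ would be neither $0$ nor $I$. Hence $Y$ is not $L$-embedded, and the $2$-sum has destroyed too much.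

The tests show the tension. We need one particular $L$-projection on $Y^{**}$, the one onto $Y$. We must forbid every nontrivial $L$-projection whose range is an annihilator $J^\perp$. Nevertheless the guess is wrong: such spaces exist, over both scalar fields, and they can be taken separable.

## 2. Row and column norms, and the two theorems

Consider $2\times2$ matrices with the sum of all row norms and all column norms,
$$\left\|\begin{pmatrix}a&b\\c&d\end{pmatrix}\right\|=\|(a,b)\|_2+\|(c,d)\|_2+\|(a,c)\|_2+\|(b,d)\|_2 .$$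
The row part alone makes "keep row 1" an $L$-projection, and the column part alone makes "keep column 1" an $L$-projection. For the sum neither survives. The all-ones matrix has norm $4\sqrt2$, while each of its two rows, on its own, has norm $\sqrt2+1+1$, and $2(\sqrt2+2)>4\sqrt2$. On the other hand, a matrix with at most one nonzero entry in each row and each column has norm twice the sum of the moduli, so the space still contains copies of $\ell^1$ spaces. The plan is to do this with a continuum of rows and columns, and to connect them all by a group action.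

**Setting.** Let $(X,\mu)$ be a nonatomic probability space and $\Gamma$ a countable group with identity $e$, acting on $X$ by bimeasurable $\mu$-preserving bijections $x\mapsto\gamma x$. The action is *ergodic* if every measurable $E$ with $\mu(\gamma E\,\triangle\,E)=0$ for all $\gamma$ has $\mu(E)\in\{0,1\}$. For $1\le p<\infty$ and measurable $f:X\times\Gamma\to\mathbb K$ put
$$(Rf)(x)=(f(x,\gamma))_{\gamma\in\Gamma},\qquad(Cf)(y)=(f(\gamma^{-1}y,\gamma))_{\gamma\in\Gamma},$$
$$\|f\|_R=\int_X\|(Rf)(x)\|_{\ell^p}\,d\mu,\quad\|f\|_C=\int_X\|(Cf)(y)\|_{\ell^p}\,d\mu,\quad\|f\|=\|f\|_R+\|f\|_C,$$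
and let $Y=Y_p$ be the space of all $f$ (mod null sets) with $\|f\|<\infty$.

Think of $f(x,\gamma)$ as an entry in row $x$ and column $\gamma x$, in the slot labeled $\gamma$. Then $Rf(x)$ lists row $x$ and $Cf(y)$ lists column $y$.

**Theorem A.** Let $1<p\le2$ and let the action be ergodic. Then $Y_p$ is isometric to a closed subspace of an $L^1$-space, is $L$-embedded and nonreflexive, and $Y_p^*$ has no nontrivial $M$-ideals.

**Theorem B.** Let $1\le p<\infty$ and consider any action as above. Then $Y_p$ is a nonreflexive $L$-embedded space, isometric to a subspace of an $L^1$-space, with $Y_p^*$ having no nontrivial $M$-ideals, if and only if $1<p\le2$ and the action is ergodic. Moreover $Y_p$ always contains a $1$-complemented isometric copy of $L^1(X,\mu)$.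

*A concrete instance.* Let $X=\mathbb R/\mathbb Z$ with Lebesgue measure, $\Gamma=\mathbb Q/\mathbb Z$ acting by translation, $p=2$. If $E$ is invariant, then $\widehat{1_E}(n)(e^{2\pi in\gamma}-1)=0$ for all $n\in\mathbb Z$ and $\gamma\in\Gamma$. For $n\neq0$ take $\gamma=1/(2n)$, so that $e^{2\pi in\gamma}=-1$. Hence $\widehat{1_E}(n)=0$ for $n\ne0$, the function $1_E$ is a.e. constant, and the action is ergodic. Here $Y_2$ is separable, because $f\mapsto(Rf,Cf)$ embeds it isometrically in the separable space $L^1(X;\ell^2)\oplus_1L^1(X;\ell^2)$. So Theorem A answers the question with "yes".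

**What ergodicity does to the obvious projections.** For measurable $S\subset X\times\Gamma$ let $P_Sf=1_Sf$. Let $p>1$. We claim that $P_S$ is an $L$-projection on $Y_p$ if and only if $S=E\times\Gamma$ mod null sets with $E$ invariant.

Suppose $P_S$ is an $L$-projection, and apply it to $f(x,\gamma)=a_\gamma$, where $a\in\ell^p(\Gamma)$ has all $a_\gamma>0$. Since $\alpha+\beta\ge(\alpha^p+\beta^p)^{1/p}$, with equality only if $\alpha\beta=0$, the identity $\|f\|=\|P_Sf\|+\|(I-P_S)f\|$ forces almost every row to lie entirely in $S$ or entirely outside, and likewise almost every column. The rows give $S=E\times\Gamma$. The columns say that for a.e. $y$ the value $1_E(\gamma^{-1}y)$ does not depend on $\gamma$, so it equals $1_E(y)$, and $E$ is invariant. Conversely, if $E$ is invariant, then $P_{E\times\Gamma}$ multiplies row $x$ by $1_E(x)$ and column $y$ by $1_E(y)$ (for a.e. $x$, $y$), so norms add.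

So a sensible first approach to Theorem A is to list the $L$-projections on $Y$ and to find only $0$ and $I$. Test 2 shows exactly where this stops. An $M$-ideal of $Y^*$ is an $L$-projection $Q$ on $Y^{**}$, and $Q$ need not be the bidual of an operator on $Y$; it may even vanish on $Y$. Two things are therefore needed. First, an arbitrary $Q$ must be tied to the sets $S$. Second, the part of $Q$ that no single column slot $X\times\{\gamma\}$ can see must be excluded. Sections 5 and 6 do the first, Section 7 the second.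

## 3. Cutting, partial graphs, and a copy of $L^1(X)$ in $Y_p$

Here $1\le p<\infty$ and the action is arbitrary.

**Completeness.** The map $f\mapsto(Rf,Cf)$ is an isometry of $Y$ into $L^1(X;\ell^p)\oplus_1L^1(X;\ell^p)$; we show that its range is closed. Let $Rf_n\to u$ and $Cf_n\to v$. Along a subsequence, for each $\gamma$, $f_n(x,\gamma)\to u_\gamma(x)$ and $f_n(\gamma^{-1}y,\gamma)\to v_\gamma(y)$ a.e. Since $\gamma$ preserves null sets, $v_\gamma(y)=u_\gamma(\gamma^{-1}y)$ a.e. Hence $(u,v)=(Rf,Cf)$ with $f(x,\gamma)=u_\gamma(x)$. So $Y$ is a Banach space.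

**Multiplications.** For $m\in L^\infty(X\times\Gamma)$ the operator $M_mf=mf$ has $\|M_m\|\le\|m\|_\infty$. In particular $\|P_S\|\le1$, and $V_S:=I-2P_S=M_{1-2\cdot1_S}$ is an isometric involution. The operator $P_S$ depends only on $S$ mod null sets.

**The cutting estimate.** We need a bound for how badly cutting along $S$ fails to be $\ell^\infty$-like. For $a,b\ge0$ we have $(a^p+b^p)^{1/p}\ge2^{1/p-1}(a+b)$, by convexity of $t^p$. Apply this in each row and each column with $a$ and $b$ the $\ell^p$-norms of the two pieces. This gives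
$$\|P_Sf\|+\|(I-P_S)f\|\le2^{1-1/p}\|f\|.$$
So $f\mapsto(P_Sf,(I-P_S)f)$ has norm at most $2^{1-1/p}$ as a map $Y\to Y\oplus_1Y$. Taking its bidual,
$$\|P_S^{**}\xi\|+\|(I-P_S)^{**}\xi\|\le2^{1-1/p}\|\xi\|\qquad(\xi\in Y^{**}).\tag{2}$$
The constant is strictly less than $2$.

**Definition (partial graph).** Let $A\subset X$ and $s:A\to\Gamma$ be measurable such that $\sigma(x):=s(x)x$ is injective on $A$. Then $S=\{(x,s(x)):x\in A\}$ is a partial graph with domain $A$ and image $B=\sigma(A)$.

Here $B=\bigcup_\gamma\gamma(A\cap s^{-1}(\gamma))$ is measurable, the union is disjoint, and $\sigma:A\to B$ preserves $\mu$. In the matrix picture, $S$ meets each row and each column at most once.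

*Example.* For $\Gamma=\mathbb Q/\mathbb Z$ put $s=\frac13$ on $[0,\frac13)$ and $s=\frac23$ on $[\frac13,\frac23)$. Then $\sigma$ exchanges these two intervals, and domain and image are both $[0,\frac23)$. With $s=0$ on $[0,\frac13)$ and $s=\frac23$ on $[\frac13,\frac23)$ both pieces land on $[0,\frac13)$, so this is not a partial graph. For each $A$ and $\gamma$ the set $A\times\{\gamma\}$ is a partial graph with domain $A$ and image $\gamma A$.

**Norms on a partial graph.** For $f\in P_SY$ write $h(x)=f(x,s(x))$. Row $x\in A$ has the single possibly nonzero entry $h(x)$. Column $y$ has a nonzero entry in slot $\gamma$ only if $x=\gamma^{-1}y\in A$ and $s(x)=\gamma$, that is, if $\sigma(x)=y$. So for $y\in B$ it has the single possibly nonzero entry $h(\sigma^{-1}y)$, and all other rows and columns vanish. As $\sigma$ preserves $\mu$,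
$$\|f\|_R=\|f\|_C=\|h\|_{L^1(A)},\qquad\|f\|=2\|h\|_{L^1(A)},\tag{3}$$
and every $h\in L^1(A)$ occurs.

**The diagonal.** Let $S_0=X\times\{e\}$ and $(Dh)(x,\gamma)=h(x)\delta_{\gamma,e}$. By (3), $\|Dh\|=2\|h\|_1$, and $D$ maps $L^1(X)$ onto $P_{S_0}Y$. Since $\|P_{S_0}\|\le1$, the map $\frac12D$ gives a $1$-complemented isometric copy of $L^1(X,\mu)$ in $Y$. As $X$ is nonatomic, $L^1(X)$ is nonreflexive, hence so is $Y$.

## 4. $Y_p\subset L^1$ and $Y_p$ is $L$-embedded, for $1<p\le2$

Here the action is arbitrary. We embed $Y$ in $L^1(Z)$ so that bounded subsets are closed under convergence in measure, and then use the decomposition of $L^1(Z)^{**}$ into a countably additive and a singular part.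

**Stable variables.** Let $\theta$ have characteristic function $E\,e^{it\theta}=e^{-|t|^p}$ (real scalars), respectively $E\,e^{i\operatorname{Re}(\bar z\theta)}=e^{-|z|^p}$ for $z\in\mathbb C$ (complex scalars). For $p=2$ these are Gaussians. For $p<2$ existence is classical: with $\alpha=p/2$ and a suitable constant $\kappa$, $|z|^p=\kappa\int_0^\infty(1-e^{-|z|^2t})t^{-1-\alpha}\,dt$. So $e^{-|z|^p}$ is the limit, as $n\to\infty$, of $\exp\big(\kappa\int_{1/n}^\infty(e^{-|z|^2t}-1)t^{-1-\alpha}dt\big)$, which are characteristic functions of compound Poisson sums of Gaussian variables, and Lévy's continuity theorem applies.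

The mean $c:=E|\theta|$ is finite. In the real case, $|x|=\frac1\pi\int_{\mathbb R}\frac{1-\cos tx}{t^2}dt$ gives $E|\theta|=\frac1\pi\int_{\mathbb R}\frac{1-e^{-|t|^p}}{t^2}dt$, and near $0$ the integrand is of size $|t|^{p-2}$, integrable because $p>1$. In the complex case $\operatorname{Re}\theta$ and $\operatorname{Im}\theta$ both have the real law. Clearly $c>0$.

**The embedding.** Let $(\theta_\gamma)_{\gamma\in\Gamma}$ be independent copies of $\theta$ on a probability space $\Omega$. For finitely supported $a$, multiplying characteristic functions gives $\prod_\gamma e^{-|z|^p|a_\gamma|^p}=e^{-|z|^p\|a\|_p^p}$, so $\sum a_\gamma\theta_\gamma$ has the law of $\|a\|_p\theta$. Hence $T(a)=c^{-1}\sum a_\gamma\theta_\gamma$ is isometric into $L^1(\Omega)$ on finitely supported $a$. It extends to an isometry $T:\ell^p(\Gamma)\to L^1(\Omega)$, and $|T(a)|$ has the law of $c^{-1}\|a\|_p|\theta|$ for all $a\in\ell^p(\Gamma)$. Applying $T$ pointwise gives an isometry $L^1(X;\ell^p)\to L^1(X;L^1(\Omega))=L^1(X\times\Omega)$. Thus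
$$\Psi f=\big(T(Rf(x)),\,T(Cf(y))\big)$$
is an isometry $\Psi:Y\to L^1(Z)$, where $Z$ is the disjoint union of two copies of $X\times\Omega$, a finite measure space with measure $\nu$. The range is closed because $Y$ is complete.

**Lemma 2 (closedness in measure).** If $\|f_n\|\le r$ and $\Psi f_n\to g=(g_1,g_2)\in L^1(Z)$ in measure, then $g=\Psi f$ for some $f\in Y$ with $\|f\|\le r$.

*Proof.* Pass to an a.e. convergent subsequence. By Fubini, for a.e. $x$, with $a_n=Rf_n(x)$, we have $T(a_n)\to g_1(x,\cdot)$ a.s., so $T(a_n-a_m)\to0$ in probability as $n,m\to\infty$. If $\|a_n-a_m\|_p\ge\varepsilon$ for pairs $n,m$ beyond every bound, then for these pairs and every $\delta>0$, $P(|T(a_n-a_m)|>\delta)\ge P(|\theta|>c\delta/\varepsilon)$. For small $\delta$ the right side is at least $\frac12P(|\theta|>0)>0$, a contradiction. So $(a_n)$ is Cauchy. Hence $Rf_n(x)\to u(x)$ in $\ell^p$ and $T(u(x))=g_1(x,\cdot)$. Likewise, for a.e. $y$, $Cf_n(y)\to v(y)$ in $\ell^p$ and $T(v(y))=g_2(y,\cdot)$. Comparing coordinates, $v_\gamma(y)=\lim f_n(\gamma^{-1}y,\gamma)=u_\gamma(\gamma^{-1}y)$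 a.e. So $u=Rf$, $v=Cf$ with $f(x,\gamma)=u_\gamma(x)$, and $\Psi f=g$. By Fatou, $\|f\|\le\liminf\|f_n\|\le r$. $\square$

**The bidual of $L^1(Z)$.** Let $K$ be the Gelfand space of $L^\infty(Z)=C(K)$, so $L^1(Z)^{**}=M(K)$, and let $\hat\nu$ be the Radon measure on $K$ representing $\nu$. A function $\varphi\in L^\infty(Z)\subset L^1(Z)$ acts on $\psi\in L^\infty(Z)$ by $\int\varphi\psi\,d\nu=\int\hat\varphi\hat\psi\,d\hat\nu$. Since $L^\infty(Z)$ is dense in $L^1(Z)$ and $C(K)$ is dense in $L^1(\hat\nu)$, the canonical image of $L^1(Z)$ is $L^1(\hat\nu)=\{\zeta\in M(K):\zeta\ll\hat\nu\}$. The Lebesgue decomposition is therefore an $L$-projection $P_0$ of $L^1(Z)^{**}$ onto $L^1(Z)$ with kernel $\{s:s\perp\hat\nu\}$.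

**Lemma 3 (Yosida–Hewitt).** If $s\perp\hat\nu$, there are measurable sets $E_1\supset E_2\supset\cdots$ in $Z$ with $\nu(E_n)\to0$ and $s(\varphi)=0$ whenever $\varphi\in L^\infty(Z)$ vanishes on some $E_n$.

*Proof.* Let $N$ be a Borel set with $\hat\nu(N)=0=|s|(K\setminus N)$. By regularity choose compact $C_k\subset N$ with $|s|(K\setminus C_k)<2^{-k}$, and open $U_k\supset C_k$ with $\hat\nu(U_k)<2^{-k}$. Simple functions are dense in $L^\infty(Z)$, so $K$ has a base of clopen sets. By compactness there is a clopen $\hat E^k$ with $C_k\subset\hat E^k\subset U_k$, corresponding to a measurable $E^k\subset Z$ with $\nu(E^k)<2^{-k}$. Put $E_n=\bigcup_{k\ge n}E^k$, with clopen set $\hat E_n$. Then $\nu(E_n)\le2^{1-n}$. For all $k\ge n$, $|s|(K\setminus\hat E_n)\le|s|(K\setminus\hat E^k)<2^{-k}$, so $|s|(K\setminus\hat E_n)=0$. If $\varphi$ vanishes on $E_n$, then $\hat\varphi$ vanishes on $\hat E_n$, and $s(\varphi)=0$. $\square$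

**Proposition 4.** For $1<p\le2$, $Y_p$ is $L$-embedded.

*Proof.* Identify $Y$ with $\Psi(Y)$ and $Y^{**}$ with $Y^{\perp\perp}\subset L^1(Z)^{**}$. Let $\zeta\in Y^{\perp\perp}$, $\|\zeta\|\le r$, $\zeta=g+s$ with $g=P_0\zeta$, and take $E_n$ for $s$ from Lemma 3. By Goldstine there is a net $(y_i)$ in $rB_Y$ with $y_i\to\zeta$ weak*. For $\varphi\in L^\infty(Z)$ the function $1_{Z\setminus E_n}\varphi$ is annihilated by $s$, so
$$\int_{Z\setminus E_n}y_i\varphi\,d\nu\to\zeta(1_{Z\setminus E_n}\varphi)=\int_{Z\setminus E_n}g\varphi\,d\nu .$$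
Hence $1_{Z\setminus E_n}g$ lies in the weak closure of the convex set $1_{Z\setminus E_n}\cdot rB_Y$ in $L^1(Z)$, and so, by Mazur, in its norm closure. Pick $y_n\in rB_Y$ with $\|1_{Z\setminus E_n}(y_n-g)\|_1<1/n$. As $\nu(E_n)\to0$, we get $y_n\to g$ in measure, and Lemma 2 gives $g\in Y$. Thus $P_0(Y^{\perp\perp})\subset Y$. Since $P_0$ is the identity on $Y$, it restricts to an $L$-projection of $Y^{**}$ onto $Y$. $\square$

## 5. An $L$-projection on $Y^{**}$ commutes with every cut

For Sections 5–7 let $1<p<\infty$ and let the action be ergodic (ergodicity is used only in Section 6). Let $J\subset Y^*$ be an $M$-ideal with $J\neq\{0\}$ and let $Q$ be an $L$-projection of $Y^{**}$ onto $J^\perp$. The goal is $J=Y^*$, that is, $Q=0$.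

**Step 0 (two $L$-projections commute).** *This is the tool for Step 1.* Let $P,Q$ be $L$-projections on a Banach space and $x\in\operatorname{ran}P$. Since $(I-P)x=0$, we have $(I-P)(I-Q)x=-(I-P)Qx$. Split $x$ by $Q$, then both parts by $P$:
$$\|x\|=\|Qx\|+\|(I-Q)x\|=\|PQx\|+\|P(I-Q)x\|+2\|(I-P)Qx\|\ge\|Px\|+2\|(I-P)Qx\|=\|x\|+2\|(I-P)Qx\|.$$
So $(I-P)QP=0$, i.e. $QP=PQP$. The same with $I-P$ in place of $P$ gives $PQ(I-P)=0$, i.e. $PQ=PQP$. Hence $QP=PQ$.

**Step 1 ($Q$ commutes with $P_S^{**}$ for every measurable $S\subset X\times\Gamma$).** *This ties $Q$ to the sets $S$.* The $P_S$ are not $L$-projections, so Step 0 does not apply to them. But the reflection $V=V_S^{**}=I-2P_S^{**}$ is an isometric involution, so $Q'=VQV$ is an $L$-projection, and $Q$ and $Q'$ commute.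

Let $\xi\in\operatorname{ran}Q(I-Q')$, so $Q\xi=\xi$ and $Q'\xi=0$. Then $QV\xi=VQ'\xi=0$, so $\xi\in\operatorname{ran}Q$ and $V\xi\in\ker Q$. By (1), $\|\xi\pm V\xi\|=\|\xi\|+\|V\xi\|=2\|\xi\|$. Since $\xi+V\xi=2(I-P_S^{**})\xi$ and $\xi-V\xi=2P_S^{**}\xi$, we get $\|(I-P_S^{**})\xi\|=\|P_S^{**}\xi\|=\|\xi\|$. Now (2) says $2\|\xi\|\le2^{1-1/p}\|\xi\|$, so $\xi=0$. Hence $Q=QQ'$. Conjugating by $V$ interchanges $Q$ and $Q'$, so $Q'=Q'Q=QQ'=Q$. Thus $VQ=QV$, and so $P_S^{**}Q=QP_S^{**}$.

*Consequence.* $J^\perp=\operatorname{ran}Q$ is $P_S^{**}$-invariant. For $\varphi\in J$ and $\xi\in J^\perp$ we have $\xi(P_S^*\varphi)=(P_S^{**}\xi)(\varphi)=0$, so $P_S^*J\subset J$. By linearity $M_m^*J\subset J$ for simple $m$, and by $\|M_m\|\le\|m\|_\infty$ and closedness of $J$,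
$$M_m^*J\subset J\qquad\text{for all }m\in L^\infty(X\times\Gamma).\tag{4}$$

## 6. Good sets spread along rows and columns

**Step 2 (good sets).** *This names the parts of $X\times\Gamma$ that $J$ controls completely.* Call a measurable $S\subset X\times\Gamma$ *good* if $P_S^*Y^*\subset J$. Since $J$ is the pre-annihilator of $J^\perp=\operatorname{ran}Q$, this means $(P_S^{**}\xi)(\varphi)=0$ for all $\xi\in\operatorname{ran}Q$ and $\varphi\in Y^*$. With Step 1,
$$S\text{ good}\iff P_S^{**}Q=0\iff QP_S^{**}=0.\tag{5}$$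
If $S_1\subset S$ and $S$ is good, then $P_{S_1}^*=P_S^*P_{S_1}^*$ shows that $S_1$ is good. If $S,S'$ are good, then $P_{S\cup S'}=P_S+P_{S'\setminus S}$ shows that $S\cup S'$ is good.

**Step 3 (some $A\times\{\gamma\}$ with $\mu(A)>0$ is good).** *This gets the process started.* Take $0\ne\varphi\in J$. For $f\in Y$ the sums $\sum_{\gamma\in F}P_{X\times\{\gamma\}}f$ over finite $F\uparrow\Gamma$ converge to $f$ in $Y$: the $\ell^p$-tails of almost every row and column tend to $0$, and dominated convergence applies. So $\varphi\circ P_{X\times\{\gamma\}}\ne0$ for some $\gamma$. By (3), $P_{X\times\{\gamma\}}Y$ is $L^1(X)$ with twice its norm, so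
$$\varphi(P_{X\times\{\gamma\}}f)=\int\psi(x)f(x,\gamma)\,d\mu\qquad\text{with }0\ne\psi\in L^\infty(X).$$
Choose $\delta>0$ such that $A=\{|\psi|\ge\delta\}$ has $\mu(A)>0$. Again by (3), every element of $P_{A\times\{\gamma\}}^*Y^*$ has the form $f\mapsto\int_A\vartheta(x)f(x,\gamma)\,d\mu$ with $\vartheta\in L^\infty(A)$. This functional is $M_m^*\varphi$ for the bounded function $m(x,\gamma')=1_A(x)\delta_{\gamma',\gamma}\vartheta(x)/\psi(x)$, so it is in $J$ by (4).

*Consistency check.* For $p\le2$ the projection $P_0$ onto $Y$ of Proposition 4 is an $L$-projection on $Y^{**}$, neither $0$ nor $I$, so the argument had better not exclude it. Commutation in Step 1 holds for it too. But Step 3 starts from a nonzero $\varphi\in Y^*$ annihilated by $\operatorname{ran}Q$, and for $\operatorname{ran}P_0=Y$ there is none.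

Now the central point. Suppose two disjoint partial graphs share all their rows, that $Q$ kills everything on $S$, and that $Q$ keeps something on $S'$. Copy the kept mass from $S'$ to $S$ along the rows. By (1) the norms of the original and the copy must add up. But each row contains two equal entries in different slots, with $\ell^p$-norm $2^{1/p}$ instead of $2$.

**Step 4 (transfer).** *If $S,S'$ are partial graphs with the same domain, or with the same image (mod null sets), and $S$ is good, then $S'$ is good.*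

*Reductions.* Restricting to a common conull part, we may assume that domains (images) agree exactly. The set $S\cap S'$ is good as a subset of $S$, so it suffices to treat $S'\setminus S$. Replace $(S,S')$ by $(S\setminus S',S'\setminus S)$. These are again partial graphs. Over each point of the common domain (image) $S$ and $S'$ have exactly one point each, so the new pair lives over exactly the points where the two differ; it has the same domain (image). So assume $S\cap S'=\emptyset$.

*The copying operators.* Same domain $A$: let $\tilde U:Y\to P_SY$ be $P_{S'}$ followed by moving the value at $(x,s'(x))$ to $(x,s(x))$. Same image $B$: let $\tilde U$ be $P_{S'}$ followed by moving the value at the point of $S'$ over $y\in B$ to the point of $S$ over $y$. Let $\tilde U'$ be the same with $S$ and $S'$ interchanged. By (3), in which the $L^1$-norm may be computed over the domain or over the image since $\sigma,\sigma'$ preserve $\mu$, we have $\|\tilde Uf\|=\|P_{S'}f\|$. So $\|\tilde U\|,\|\tilde U'\|\le1$, and $\tilde U'\tilde U=P_{S'}$,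 $P_S\tilde U=\tilde U$.

*The norm of original plus copy.* Let $f'\in P_{S'}Y$ have value function $h$, written as a function of $x$ (same domain) or of $y$ (same image). By (3), $\|f'\|_R=\|f'\|_C=\|\tilde Uf'\|_R=\|\tilde Uf'\|_C=\|h\|_1$. In the first case row $x$ of $f'+\tilde Uf'$ has two entries equal to $h(x)$ in the distinct slots $s'(x)\ne s(x)$, so $\|f'+\tilde Uf'\|_R=2^{1/p}\|h\|_1$. In the second case column $y$ has two entries equal to $h(y)$. Their slots are distinct: if the points were $(x',\gamma)\in S'$ and $(x,\gamma)\in S$ with $\gamma x'=\gamma x=y$, then $x'=x$ and the points would coincide, contrary to $S\cap S'=\emptyset$. So $\|f'+\tilde Uf'\|_C=2^{1/p}\|h\|_1$. In either case the other of the two norms is at most $2\|h\|_1$. As $\|f'\|=2\|h\|_1$ and $(P_{S'}+\tilde U)f=f'+\tilde Uf'$ with $f'=P_{S'}f$,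
$$\|P_{S'}+\tilde U\|\le1+2^{1/p-1}<2,\tag{6}$$
where the last inequality uses $p>1$.

*The contradiction in $Y^{**}$.* Let $\zeta\in Y^{**}$, $\xi'=QP_{S'}^{**}\zeta=P_{S'}^{**}Q\zeta$ and $\xi=\tilde U^{**}\xi'$. Then $Q\xi'=\xi'$ and $P_{S'}^{**}\xi'=\xi'$. From $P_S\tilde U=\tilde U$ we get $P_S^{**}\xi=\xi$, so $Q\xi=QP_S^{**}\xi=0$ by (5), because $S$ is good. Also $\|\xi'\|=\|P_{S'}^{**}\xi'\|=\|\tilde U'^{**}\xi\|\le\|\xi\|$. By (1) and (6),
$$2\|\xi'\|\le\|\xi'\|+\|\xi\|=\|\xi'+\xi\|=\|(P_{S'}+\tilde U)^{**}\xi'\|\le(1+2^{1/p-1})\|\xi'\|,$$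
so $\xi'=0$. Thus $QP_{S'}^{**}=0$, and $S'$ is good by (5).

**Step 5 (comparison of sets).** *This produces enough partial graphs, and it is where ergodicity enters.* Claim: if $\mu(A)>0$ and $\mu(B)\le\mu(A)$, there is a partial graph with domain contained in $A$ and image equal to $B$ mod null sets.

Enumerate $\Gamma=\{\gamma_1,\gamma_2,\dots\}$ and match greedily:
$$A_n=\Big(A\setminus\bigcup_{k<n}A_k\Big)\cap\gamma_n^{-1}\Big(B\setminus\bigcup_{k<n}B_k\Big),\qquad B_n=\gamma_nA_n .$$
The $A_n$ are disjoint, and so are the $B_n\subset B$. So $s=\gamma_n$ on $A_n$ defines a partial graph with domain $\bigcup A_n\subset A$ and image $\bigcup B_n\subset B$. Let $A_\infty=A\setminus\bigcup A_n$, $B_\infty=B\setminus\bigcup B_n$, and suppose $\mu(B_\infty)>0$. Since $\mu(A_n)=\mu(B_n)$, we have $\mu(A_\infty)=\mu(A)-\mu(B)+\mu(B_\infty)>0$. The set $\bigcup_n\gamma_nA_\infty$ is invariant of positive measure, hence conull by ergodicity, so $\mu(\gamma_nA_\infty\cap B_\infty)>0$ for some $n$, i.e. $\mu(A_\infty\cap\gamma_n^{-1}B_\infty)>0$.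 But $A_\infty\cap\gamma_n^{-1}B_\infty\subset A_n$ by the definition of $A_n$, while $A_n\cap A_\infty=\emptyset$. This is a contradiction.

**Step 6 ($S_0=X\times\{e\}$ is good).** *This spreads goodness over the whole diagonal.* By Step 3 some $A\times\{\gamma\}$ with $\mu(A)>0$ is good. The set $A\times\{e\}$ has the same domain $A$, so it is good by Step 4. Let $\mu(B)\le\mu(A)$, and let $S$ be as in Step 5, with domain $A'\subset A$ and image $B$ mod null sets. Then $A'\times\{e\}$ is good as a subset of $A\times\{e\}$. So $S$ is good (same domain $A'$), and so $B\times\{e\}$ is good (same image $B$). As $\mu$ is nonatomic, $X$ is a finite union of sets of measure at most $\mu(A)$. So $S_0$ is good.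

## 7. Nothing survives at infinity

One more application of Step 4 (same domain $X$) shows that every $X\times\{\gamma\}$ is good, hence also $X\times F$ for finite $F\subset\Gamma$. This does not yet give $J=Y^*$, because $P_{X\times F}^*\varphi$ need not approach $\varphi$ in norm.

To see this, note first that $\Gamma$ is infinite. Otherwise choose $A$ with $0<\mu(A)<1/|\Gamma|$; the invariant set $\bigcup_\gamma\gamma A$ would have measure in $(0,1)$, against ergodicity. Enumerate $\Gamma$ without repetition as $(\gamma_n)$, partition $X$ into sets $A_n$ of positive measure, and let $\varphi(f)=\sum_n\int_{A_n}f(x,\gamma_n)\,d\mu$. Then $|\varphi(f)|\le\|f\|_R$. For finite $F$, pick $n$ with $\gamma_n\notin F$ and $f=1_{A_n\times\{\gamma_n\}}$; then $(\varphi-P_{X\times F}^*\varphi)(f)=\mu(A_n)=\frac12\|f\|$, so $\|\varphi-P_{X\times F}^*\varphi\|\ge\frac12$. This is the phenomenon of $c_0\subset\ell^\infty$ from Test 2.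

The way out is to compare an element $\xi$ at infinity with a diagonal element of the same size. The diagonal is killed by $Q$, while $\xi$ is kept, so the norms must add. But the diagonal shares every row with $\xi$.

**Step 7 ($J^\perp=\{0\}$).** *This removes the part of $Q$ at infinity.* Let $\xi\in\operatorname{ran}Q$. By (5), $P_{S_0}^{**}\xi=P_{S_0}^{**}Q\xi=0$. By Goldstine choose a net $f_i\in Y$, $\|f_i\|\le\|\xi\|$, $f_i\to\xi$ weak*. Replacing $f_i$ by $(I-P_{S_0})f_i$ does not increase norms, and the new weak* limit is $(I-P_{S_0})^{**}\xi=\xi$. So assume $f_i(x,e)=0$. Passing to a subnet, $\|f_i\|_R\to r$ and $\|f_i\|_C\to c$. Then $r+c\le\|\xi\|$, and by weak* lower semicontinuity $\|\xi\|\le\lim\|f_i\|=r+c$. So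
$$\|\xi\|=r+c.\tag{7}$$

*The row part.* Let $h_i(x)=\|Rf_i(x)\|_p$, so $\|h_i\|_1=\|f_i\|_R$, and put $\eta_i=Dh_i\in P_{S_0}Y$. These are bounded; passing to a further subnet, $\eta_i\to\eta$ weak* with $\eta=P_{S_0}^{**}\eta$. By (5), $Q\eta=QP_{S_0}^{**}\eta=0$.

Next, $\|\eta\|\ge2r$. Consider $\Phi(f)=2\int f(x,e)\,d\mu$. The number $f(x,e)$ is the $e$-entry of row $x$ and of column $x$, so $\int|f(x,e)|\,d\mu$ is at most both $\|f\|_R$ and $\|f\|_C$, and $\|\Phi\|\le1$. Since $\Phi(\eta_i)=2\|h_i\|_1=2\|f_i\|_R\to2r$, the claim follows.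

Row $x$ of $f_i+\eta_i$ is $Rf_i(x)$, with zero $e$-entry and norm $h_i(x)$, plus $h_i(x)$ in slot $e$. Its $\ell^p$-norm is $2^{1/p}h_i(x)$, so $\|f_i+\eta_i\|_R=2^{1/p}\|f_i\|_R$. For the columns, $\|f_i+\eta_i\|_C\le\|f_i\|_C+\|h_i\|_1=\|f_i\|_C+\|f_i\|_R$. As $\xi\in\operatorname{ran}Q$ and $\eta\in\ker Q$, (1) and (7) give
$$3r+c\le\|\xi\|+\|\eta\|=\|\xi+\eta\|\le\liminf\|f_i+\eta_i\|\le2^{1/p}r+(c+r).$$
So $2r\le2^{1/p}r$, and $r=0$ since $p>1$.

*The column part.* Repeat this with $h_i(y)=\|Cf_i(y)\|_p$, $\|h_i\|_1=\|f_i\|_C$, $\eta_i=Dh_i$, and $\eta$ a weak* limit of a subnet. Again $Q\eta=0$, and $\Phi(\eta_i)=2\|f_i\|_C$ gives $\|\eta\|\ge2c$. The $e$-entry of $Cf_i(y)$ is $f_i(y,e)=0$, and $CDh_i(y)$ is $h_i(y)$ in slot $e$. So $\|f_i+\eta_i\|_C=2^{1/p}\|f_i\|_C$ and $\|f_i+\eta_i\|_R\le\|f_i\|_R+\|f_i\|_C$. Hence $3c+r\le2^{1/p}c+(r+c)$ and $c=0$.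

By (7), $\|\xi\|=0$. So $J^\perp=\{0\}$, i.e. $J=Y^*$. $\square$

**Proof of Theorem A.** Let $1<p\le2$ and let the action be ergodic. $Y_p$ is a nonreflexive Banach space by Section 3. It is isometric to a closed subspace of $L^1(Z)$ and $L$-embedded by Section 4. By Sections 5–7 every nonzero $M$-ideal of $Y_p^*$ is all of $Y_p^*$. $\blacksquare$

## 8. Why $1<p\le2$ and ergodicity are necessary

**Proof of Theorem B.** The "if" part is Theorem A, and the $1$-complemented copy of $L^1(X,\mu)$ was found in Section 3 for all $p$ and all actions. For "only if" there are three cases.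

**Case 1 (action not ergodic, any $p$).** *We exhibit an $L$-projection.* Let $E$ be invariant with $0<\mu(E)<1$. For each $\gamma$, $1_E(\gamma^{-1}y)=1_E(y)$ for a.e. $y$. So $P:=P_{E\times\Gamma}$ multiplies row $x$ by $1_E(x)$ and column $y$ by $1_E(y)$. Integrating, $\|f\|=\|Pf\|+\|(I-P)f\|$. Since $P(D1_E)=D1_E\ne0$ and $P(D1_{X\setminus E})=0$, we have $0\ne P\ne I$. By Fact 1, $Y_p^*$ has a nontrivial $M$-ideal.

**Case 2 ($p=1$).** *Here everything is additive.* By invariance of $\mu$, $\|f\|_C=\int\sum_\gamma|f(\gamma^{-1}y,\gamma)|\,d\mu=\|f\|_R$, so $\|f\|=2\|f\|_{L^1(X\times\Gamma)}$. Every $P_S$ is an $L$-projection. Take $S=A\times\{e\}$ with $0<\mu(A)<1$; then $0\ne P_S\ne I$, and Fact 1 gives a nontrivial $M$-ideal in $Y_1^*$.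

**Case 3 (action ergodic, $p>2$).** *Here the embedding in $L^1$ fails.* By ergodicity $\Gamma$ is infinite, as shown at the start of Section 7. For $a\in\ell^p(\Gamma)$ the function $f(x,\gamma)=a_\gamma$ has all rows and all columns equal to $a$, so $\|f\|=2\|a\|_p$. Thus $Y_p$ contains $\ell^p(\Gamma)$ isometrically up to the factor $2$. An $L^1$-space has cotype $2$ and $\ell^p$ with $p>2$ does not. In detail, suppose $U:\ell^p(\Gamma)\to L^1(\mu')$ is linear with $\alpha\|x\|\le\|Ux\|\le\beta\|x\|$ and $\alpha>0$. Take $n$ distinct unit vectors, let $g_1,\dots,g_n$ be their images, and let $\varepsilon_i$ be independent random signs. Khinchine's inequality with its constant $\kappa>0$, followed by Minkowski's inequality, gives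
$$\beta n^{1/p}\ge E\Big\|\sum_{i\le n}\varepsilon_ig_i\Big\|_1\ge\kappa\int\Big(\sum_{i\le n}|g_i|^2\Big)^{1/2}d\mu'\ge\kappa\Big(\sum_{i\le n}\|g_i\|_1^2\Big)^{1/2}\ge\kappa\alpha n^{1/2}.$$
For $p>2$ this fails for large $n$. So $Y_p$ is not even isomorphic to a subspace of an $L^1$-space. $\blacksquare$

**Remark.** Sections 5–7 use only $1<p<\infty$ and ergodicity, and Case 1 covers every $p$. So for every $1<p<\infty$, the dual $Y_p^*$ has no nontrivial $M$-ideals if and only if the action is ergodic. When the action is ergodic and $1<p<\infty$, Section 4 and Case 3 show that $p\le2$ is exactly the condition for $Y_p$ to embed in an $L^1$-space.
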